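\title{Tight closure does not commute with localization at one element}

\begin{abstract}
We construct a domain $B$ finitely generated over $\mathbb F_4$, an ideal $J\subseteq B$ and an element $f\in B$ with $J^*B_f\neq (JB_f)^*$, where $*$ denotes tight closure. The obstruction is a rate of growth. In a local version of the example, the least power of the localizing element that multiplies $cU^q$ into the Frobenius power $J^{[q]}$, for a fixed element $U$ and a suitable fixed multiplier $c$, has exponent $\frac12 q\log_2q+O(q)$, while compatibility with localization would need $O(q)$. In particular these Frobenius powers do not have linear growth of primary decompositions. The proof reduces membership in $J^{[q]}$ to four divisibility conditions on a pair of polynomials in two variables and analyzes them with explicit $2\times 2$ matrices.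
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $R$ be a Noetherian ring of prime characteristic $p>0$, and let $q$ denote a power $p^e$. Let $R^\circ$ be the set of elements of $R$ that lie in no minimal prime; for a domain, $R^\circ=R\setminus\{0\}$. The $q$-th \emph{Frobenius power} of an ideal $I\subseteq R$ is $I^{[q]}=(u^q: u\in I)$. Since $u\mapsto u^q$ is a ring homomorphism, $I^{[q]}$ is generated by the $q$-th powers of any set of generators of $I$; hence $(I^{[q]})^{[p]}=I^{[pq]}$, and Frobenius powers commute with localization. The \emph{tight closure} of $I$ is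
\[
I^*=\{u\in R:\ \text{there is } c\in R^\circ \text{ such that } cu^q\in I^{[q]} \text{ for all } q\gg0\}.
\]
In a domain one may take $q$-th roots, and the condition reads $c^{1/q}u\in IR^{1/q}$. So $u$ lies in the extension of $I$ up to the factor $c^{1/q}$, and the content of the definition is that one element $c$ serves for all large $q$.

For every multiplicative set $W\subseteq R$ one has $W^{-1}I^*\subseteq (IW^{-1}R)^*$. Equality does not hold in general; a counterexample was given by Brenner and Monsky. The following question is posed in \cite{Fsing}.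

\begin{quote}
\textbf{Question.} Does tight closure commute with localization at one element? That is, is $I^*R_f=(IR_f)^*$ for every Noetherian ring $R$ of prime characteristic, every ideal $I\subseteq R$ and every $f\in R$, where $R_f$ is the localization at $\{1,f,f^2,\dots\}$?
\end{quote}

We show that the answer is no.

\subsection{A question about growth}

An element of $(IW^{-1}R)^*$ comes with one denominator $w_q\in W$ for each $q$. For a general $W$ these denominators may involve new factors for every $q$. For $W=\{1,f,f^2,\dots\}$ only an exponent can vary, and the question is how fast it grows. Let $R$ be a domain, $0\ne f\in R$ and $u\in R$. For $0\neq c\in R$ put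
\[
n_c(q)=\min\{n\ge0:\ cf^nu^q\in I^{[q]}\}\in\mathbb N\cup\{\infty\}.
\]
We say that the ideals $I^{[q]}$ have \emph{linear growth of primary decompositions} if there is an $N$ such that for every $q$ there is a primary decomposition $I^{[q]}=\bigcap Q_i$ with $(\sqrt{Q_i})^{Nq}\subseteq Q_i$ for all $i$.

\begin{lemma}\label{lem:growth}
Let $R$ be a Noetherian domain of characteristic $p>0$, and let $I,f,u$ be as above.
\begin{enumerate}
\item[(a)] $u\in (IR_f)^*$ if and only if there is $c\neq0$ with $n_c(q)<\infty$ for all $q\gg0$.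
\item[(b)] $u\in I^*R_f$ if and only if $f^Mu\in I^*$ for some $M\ge0$; and $f^Mu\in I^*$ if and only if there is $c\ne0$ with $n_c(q)\le Mq$ for all $q\gg0$.
\item[(c)] If the ideals $I^{[q]}$ have linear growth of primary decompositions with constant $N$, then $n_c(q)<\infty$ implies $n_c(q)\le Nq$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A nonzero multiplier in $R_f$ is a unit times some $0\ne c\in R$, and $cu^q\in I^{[q]}R_f$ means that $cf^nu^q\in I^{[q]}$ for some $n$.

(b) If $u=v/f^M$ in $R_f$ with $v\in I^*$, then $f^Mu=v$ because $R$ is a domain; the converse is immediate. The condition $c(f^Mu)^q\in I^{[q]}$ says $n_c(q)\le Mq$.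

(c) Let $cf^nu^q\in I^{[q]}=\bigcap Q_i$. If $f\in\sqrt{Q_i}$, then $f^{Nq}\in Q_i$. If $f\notin\sqrt{Q_i}$, then $f^n\cdot cu^q\in Q_i$ gives $cu^q\in Q_i$, since $Q_i$ is primary. In both cases $cf^{Nq}u^q\in Q_i$.
\end{proof}

So, in a domain, localization at $f$ commutes with tight closure of $I$ as soon as finite values of $n_c(q)$ are bounded by a multiple of $q$. This happens in the simplest cases.

\begin{example}\label{ex:easy}
(i) Let $\sqrt I=\mathfrak m$ be maximal. If $f\in\mathfrak m$, say $f^N\in I$, then $f^{Nq}\in I^{[q]}$ and $n_c(q)\le Nq$. If $f\notin\mathfrak m$, then $f$ is a unit modulo $I^{[q]}$ and $n_c(q)\in\{0,\infty\}$.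

(ii) Let $R$ be a polynomial ring over a perfect field. It is free over its subring of $q$-th powers, with a basis of monomials $x^\mu$, and $g=\sum g_\mu^qx^\mu$ lies in $I^{[q]}$ if and only if all $g_\mu$ lie in $I$. Choose $N$ with $I:f^n\subseteq I:f^N$ for all $n$. If $f^{nq}g\in I^{[q]}$, then $f^ng_\mu\in I$, so $f^Ng_\mu\in I$ for all $\mu$, and $f^{Nq}g\in I^{[q]}$.
\end{example}

In both cases a bound for $I$ is raised to the $q$-th power and becomes a linear bound for $I^{[q]}$. This suggests the answer yes. In the example below $n_c(q)$ is finite but grows like $q\log q$.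

\subsection{The results}

For the rest of the paper $p=2$, $q=2^e$, and $k$ is a field of characteristic $2$ that contains an element $t$ with $t^2+t+1=0$, for instance $k=\mathbb F_4$. Signs are irrelevant. We use constantly that
\[
t^3=1,\qquad 1+t=t^2,\qquad 1+t^2=t,\qquad t_i:=t^{2^i}=\begin{cases}t,& i \text{ even},\\ t^2,& i\text{ odd}.\end{cases}
\]
For a localization $V$ of the polynomial ring $k[s]$ put
\[
R_V=V[x,y,z,w]/(z^3+x^{15}+y^{15},\ w^3+x^{15}+t\,y^{15}),\qquad B_V=R_V[T_1,T_2].
\]
Let $B=B_{k[s]}$, and in $B$ let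
\begin{gather*}
J=\bigl(x^8T_1+(s+1)x^5T_2,\ \ y^5T_1,\ \ x^3zT_1+szT_2,\ \ wT_2,\ \ T_1^2,\ T_1T_2,\ T_2^2\bigr),\\
U=zwy^3T_1 .
\end{gather*}

\begin{theorem}\label{thm:global}
Let $f=s^4+s$. Then $B$ is a domain, finitely generated over $k$; $U\in (JB_f)^*$; and $f^MU\notin J^*$ for every $M\ge0$. Hence $J^*B_f\subsetneq (JB_f)^*$.
\end{theorem}

\begin{theorem}\label{thm:local}
Let $V=k[s]_{(s+t^2)}$ and $\pi=s+t^2$, and let $L$ be the localization of $B_V$ at the maximal ideal generated by $\pi,x,y,z,w,T_1,T_2$; it is a local domain essentially of finite type over $k$. For $0\ne c\in L$ let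
\[
n_c(q)=\min\{n\ge0:\ c\,\pi^nU^q\in J^{[q]}L\}\in\mathbb N\cup\{\infty\}.
\]
\begin{enumerate}
\item[(1)] If $0\neq c\in z^2w^2L$, then $n_c(q)\le \frac q2(\log_2q+1)$ for all $q=2^e\ge2$.
\item[(2)] For every $0\ne c\in L$ there is a constant $K$ with $n_c(q)>q\left(\frac12\log_2q-K\right)$ for all $q\gg0$.
\end{enumerate}
Thus $n_c(q)=\frac12q\log_2q+O_c(q)$ for every $0\ne c\in z^2w^2L$. Consequently $U\in (JL_\pi)^*$, but $\pi^MU\notin (JL)^*$ for all $M\ge0$. Moreover, the ideals $J^{[q]}L$ do not have linear growth of primary decompositions.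
\end{theorem}

\subsection{The idea of the proof}

Put $\sigma=s^q$. Section~\ref{sec:reduction} translates the membership of a multiple of $U^q$ in $J^{[q]}$ into four divisibility conditions on a pair of polynomials in $x,y$; the divisors are powers, with exponent close to $q/3$, of four linear forms in $x^{15},y^{15}$. There is such a system at every level $i=0,1,\dots,e$, with exponent close to $2^i/3$, and at level $0$ it is empty. Section~\ref{sec:upper} constructs a matrix that passes from level $i+1$ to level $i$ and back, and the round trip is multiplication by a unit times $\sigma+t_i$. Going from level $e$ to level $0$ and back shows that $\prod_{i<e}(\sigma+t_i)$ multiplies $zwU^q$ into $J^{[q]}$. As $t_i$ takes only the values $t$ and $t^2$, this product becomes a unit when the single element $f$ is inverted. For $e$ odd it contains the factor $\sigma+t=\pi^q$ about $e/2=\frac12\log_2q$ times. Section~\ref{sec:lower} shows that, for a fixed multiplier, all but boundedly many of these factors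 are needed. Section~\ref{sec:proofs} assembles the two theorems.

\section{The rings}\label{sec:rings}

Put
\[
X=x^{15},\qquad Y=y^{15},\qquad G=X+Y,\qquad H=X+tY,\qquad \Delta=XYGH .
\]
Then $z^3=G$ and $w^3=H$ in $R_V$. These relations are monic in $z$ and in $w$, so $R_V$ is free over $V[x,y]$ with basis $z^iw^j$, $0\le i,j\le2$.

Let $S$ be a principal ideal domain containing $k$ (a field is allowed), and let $D$ be one of the rings $S[x,y]$, $S[x,y]_x$, $S[x,y]_y$, $S[x,y]_{xy}$. These are unique factorization domains. Two elements are \emph{coprime} if they have no common prime factor. If $F,F'$ are coprime and $F\mid F'g$, then $F\mid g$, and pairwise coprime divisors of an element divide it jointly. We use three consequences.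
\begin{enumerate}
\item[(C1)] $X,Y,G,H$ are pairwise coprime in $D$. Indeed, any two of them span $kX+kY$, so a common prime factor in $S[x,y]$ would divide the coprime elements $X$ and $Y$; and coprimality passes to localizations.
\item[(C2)] If $F,g\in S[x,y]$, $F$ is coprime to $x$, and $F\mid g$ in $S[x,y]_x$, then $F\mid g$ in $S[x,y]$. This applies to $F=Y^a,G^a,H^a$. The same holds with $y$ in place of $x$ and applies to $F=X^a,G^a,H^a$.
\item[(C3)] Inside the ring of Laurent polynomials, $S[x,y]_x\cap S[x,y]_y=S[x,y]$, and $S[x,y]_x+S[x,y]_y$ consists of the elements in which every monomial has a nonnegative $x$-exponent or a nonnegative $y$-exponent.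
\end{enumerate}

\begin{lemma}\label{lem:domain}
For every localization $V$ of $k[s]$, the rings $R_V$ and $B_V$ are domains.
\end{lemma}

\begin{proof}
Let $\mathcal K=k(s,x,y)$, the fraction field of $V[x,y]$. It contains the primitive cube root of unity $t$. Kummer theory says that, for such a field and a finite subgroup $\Gamma$ of $\mathcal K^\times/(\mathcal K^\times)^3$, adjoining cube roots of representatives of $\Gamma$ gives an extension of degree $|\Gamma|$.

In $k[s,x,y]$, a prime whose square divides $G$ or $H$ divides the $x$-derivative $15x^{14}=x^{14}$, so it is $x$ up to a unit; but $x\nmid G$ and $x\nmid H$. Hence $G$ and $H$ are squarefree, and they are coprime by (C1). At a prime factor of $G$ the valuation of $G^iH^j$ is $i$, and at a prime factor of $H$ it is $j$. So $G^iH^j$ is a cube in $\mathcal K$ only if $3\mid i$ and $3\mid j$. Thus $G,H$ generate a subgroup of order $9$, and $\mathcal K(G^{1/3},H^{1/3})$ has degree $9$ over $\mathcal K$. The $9$-dimensional $\mathcal K$-algebra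 $R_V\otimes_{V[x,y]}\mathcal K$ surjects onto this field, hence is isomorphic to it. Being free over $V[x,y]$, the ring $R_V$ embeds in this field. So $R_V$ is a domain, and so is the polynomial ring $B_V$ over it.
\end{proof}

\section{From Frobenius powers to divisibility conditions}\label{sec:reduction}

\subsection{Membership in $J^{[q]}$}

The variables $T_1,T_2$ turn a submodule of a free module of rank two into an ideal: $J$ contains $(T_1,T_2)^2$, and its part of degree one in $T$ is spanned by the first four generators. The same holds for $J^{[q]}$ with respect to $T_1^q,T_2^q$. Fix a localization $V$ of $k[s]$ and $q=2^e$, and put $\sigma=s^q$, $\tau_1=T_1^q$, $\tau_2=T_2^q$. The ideal $J^{[q]}B_V$ is generated by $\tau_1^2,\tau_1\tau_2,\tau_2^2$ and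
\[
\nu_1=x^{8q}\tau_1+(\sigma+1)x^{5q}\tau_2,\quad \nu_2=y^{5q}\tau_1,\quad \nu_3=x^{3q}z^q\tau_1+\sigma z^q\tau_2,\quad \nu_4=w^q\tau_2 .
\]
Let $N_q=\sum_{j=1}^4R_V\nu_j\subseteq R_V\tau_1\oplus R_V\tau_2$. Note that $U^q=(zwy^3)^q\tau_1$.

\begin{lemma}\label{lem:member}
Let $g\in R_V$.
\begin{enumerate}
\item[(a)] Let $C=\sum_\mu C_\mu T^\mu\in B_V$ with $C_\mu\in R_V$, $T^\mu=T_1^{\mu_1}T_2^{\mu_2}$, and $\deg_TC<q$. Then $Cg\tau_1\in J^{[q]}B_V$ if and only if $C_\mu g\tau_1\in N_q$ for all $\mu$.
\item[(b)] $g\tau_1\in N_q$ if and only if there are $p,r\in R_V$ with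
\begin{equation}\label{eq:ringsystem}
x^{5q}\mid p,\qquad z^q\mid p+r,\qquad w^q\mid p+\sigma r,\qquad y^{5q}\mid x^{3q}r+g .
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The ring $B_V$ is free over $B'=R_V[\tau_1,\tau_2]$ with basis $T^\mu$, $0\le\mu_1,\mu_2<q$. Let $J'\subseteq B'$ be the ideal generated by the seven elements above. Then $J^{[q]}B_V=J'B_V=\bigoplus_\mu J'T^\mu$. Since $\deg_TC<q$, the expression $Cg\tau_1=\sum_\mu (C_\mu g\tau_1)T^\mu$ is the expansion in this basis, so $Cg\tau_1\in J^{[q]}B_V$ if and only if all $C_\mu g\tau_1$ lie in $J'$. The ideal $J'$ is generated by forms of degrees one and two in $\tau_1,\tau_2$, so its part of degree one is $N_q$.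

(b) Suppose $p=x^{5q}g_1$, $x^{3q}r+g=y^{5q}g_2$, $p+r=z^qg_3$ and $p+\sigma r=w^qg_4$. In $\sum g_j\nu_j$ the coefficient of $\tau_1$ is $x^{3q}p+(x^{3q}r+g)+x^{3q}(p+r)=g$, and the coefficient of $\tau_2$ is $(\sigma+1)p+\sigma(p+r)+(p+\sigma r)=0$. Conversely, let $g\tau_1=\sum g_j\nu_j$, and put $p=x^{5q}g_1$ and $r=p+z^qg_3$. The coefficients of $\tau_2$ give $(\sigma+1)p+\sigma(p+r)+w^qg_4=0$, that is, $p+\sigma r=w^qg_4$. The coefficients of $\tau_1$ give $x^{3q}p+y^{5q}g_2+x^{3q}(p+r)=g$, that is, $x^{3q}r+g=y^{5q}g_2$.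
\end{proof}

\subsection{The modules $E(a)$ and null elements}

The elements $x^5,y^5,z,w$ are cube roots of $X,Y,G,H$, so the divisors in \eqref{eq:ringsystem} are the ``$q/3$-th powers'' of $X,G,H,Y$. To work in the polynomial ring in $x,y$ we round $q/3$. Let
\[
a_i=\frac{2^i-(-1)^i}{3}\qquad(i\ge0),
\]
the integer nearest to $2^i/3$: $a_0,a_1,a_2,\ldots=0,1,1,3,5,11,\dots$. We have $a_i\ge0$ and
\begin{equation}\label{eq:asum}
a_i+a_{i+1}=2^i .
\end{equation}
We treat odd $e$, for which $a_e=(q+1)/3$; even $e$ will follow by squaring.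

Let $S$ be a principal ideal domain containing $k$, and let $\sigma\in S$ be such that $\sigma$ and $1+\sigma$ are units. For $e$ odd, $a=a_e$ and $\gamma\in S[x,y]$, the rounded form of \eqref{eq:ringsystem} asks for $(p,r)\in S[x,y]^2$ with
\begin{equation}\label{eq:system}
X^a\mid p,\qquad G^a\mid p+r,\qquad H^a\mid p+\sigma r,\qquad Y^a\mid x^{3q}r+\gamma\,(GH)^ay^{3q}.
\end{equation}
The last condition is inhomogeneous and breaks the symmetry between the four forms. Dividing it by $x^{3q}$ repairs this: it then says that $Y^a$ divides the second component of $(p,r)+\gamma\cdot(0,(GH)^a(y/x)^{3q})$ once $x$ is inverted. This leads to the following definitions. For $D$ as in Section~\ref{sec:rings} and $a\ge0$ let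
\[
E_D(a)=\{(p,r)\in D^2:\ X^a\mid p,\ \ Y^a\mid r,\ \ G^a\mid p+r,\ \ H^a\mid p+\sigma r\}.
\]
We write $E_x(a),E_y(a),E_{xy}(a)$ for the three localized cases. An element $\zeta\in E_{xy}(a)$ is \emph{null} if $\zeta\in E_x(a)+E_y(a)$. When the pair $(S,\sigma)$ needs to be named, we say ``null over $(S,\sigma)$''. (The quotient $E_{xy}(a)/(E_x(a)+E_y(a))$ is the first \v{C}ech cohomology, summed over all twists, of the sheaf on $\mathbb P^1_S$ attached to the graded module $E_{S[x,y]}(a)$. We do not use this.)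

We grade by the degree in $x,y$. Since $X,Y,G,H$ are homogeneous, each $E_D(a)$ is a graded submodule of $D^2$. In particular, a homogeneous null element of degree $d$ is a sum of homogeneous elements of degree $d$ of $E_x(a)$ and $E_y(a)$. For $e$ odd and $q=2^e$ put
\[
\xi_e=\bigl(0,\ (GH)^{a_e}(y/x)^{3q}\bigr)\in E_{xy}(a_e)\cap S[x,y]_x^2,\qquad \deg\xi_e=30a_e .
\]

\begin{lemma}\label{lem:null}
Let $e$ be odd and $\gamma\in S[x,y]$. Then $\gamma\xi_e$ is null if and only if \eqref{eq:system} has a solution $(p,r)\in S[x,y]^2$.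
\end{lemma}

\begin{proof}
Let $a=a_e$. Suppose $\gamma\xi_e=\zeta_x+\zeta_y$ with $\zeta_x\in E_x(a)$ and $\zeta_y\in E_y(a)$. Put $(p,r)=\zeta_y=\gamma\xi_e+\zeta_x$. It lies in $S[x,y]_y^2\cap S[x,y]_x^2=S[x,y]^2$. The first three conditions of \eqref{eq:system} hold in $S[x,y]_y$ because $\zeta_y\in E_y(a)$, hence in $S[x,y]$ by (C2). The second component of $\zeta_x$ is $r+\gamma(GH)^a(y/x)^{3q}$, and it is divisible by $Y^a$ in $S[x,y]_x$; multiplying by $x^{3q}$ and using (C2) gives the fourth condition.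

Conversely, let $v=(p,r)$ solve \eqref{eq:system}. Then $v\in E_y(a)$, since $Y$ is a unit in $S[x,y]_y$. Also $v+\gamma\xi_e\in E_x(a)$: $X$ is a unit in $S[x,y]_x$, the condition for $Y$ is the fourth condition divided by $x^{3q}$, and the conditions for $G$ and $H$ hold for $v$ and for $\xi_e$. Finally $\gamma\xi_e=v+(v+\gamma\xi_e)$.
\end{proof}

The lower bound takes place over the discrete valuation ring
\[
O=k[\sigma]_{(\sigma+t)},\qquad \varpi=\sigma+t,
\]
where $\sigma$ is an indeterminate. In $O$ the elements $\sigma$, $1+\sigma$ and $\sigma+t^2$ are units, and $O/\varpi O=k$ with $\sigma\mapsto t$.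

\begin{example}[the case $e=1$]\label{ex:e1}
Here $q=2$, $a_1=1$, and \eqref{eq:system} reads $X\mid p$, $G\mid p+r$, $H\mid p+\sigma r$, $Y\mid x^6r+\gamma GHy^6$.

\emph{$(\sigma+t)\xi_1$ is null over every $(S,\sigma)$.} Take
\[
p=x^9y^6\cdot\sigma t^2X,\qquad r=x^9y^6\bigl((\sigma+t)X+t(1+\sigma)Y\bigr).
\]
Since $\sigma t^2+\sigma+t=t(1+\sigma)$ and $t^2+\sigma+t=1+\sigma$, we get $p+r=t(1+\sigma)x^9y^6G$ and $p+\sigma r=\sigma(1+\sigma)x^9y^6H$. With $GH=X^2+t^2XY+tY^2$ the terms in $X^2$ cancel in the fourth condition, and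
\[
x^6r+(\sigma+t)GHy^6=y^6Y\bigl((\sigma+t^2)X+t(\sigma+t)Y\bigr).
\]

\emph{$\xi_1$ is not null over $O$.} Otherwise, reducing modulo $\varpi$, we find $p,r\in k[x,y]$ that solve the system with $\sigma=t$ and $\gamma=1$. Consider
\[
\Phi=Yp+Xr=Y(p+r)+Gr=Y(p+tr)+Hr .
\]
It is divisible by $X$, $G$ and $H$, so $\Phi=XGH\Psi$ with $\Psi\in k[x,y]$. Modulo $Y$ we have $x^6\Phi\equiv Xx^6r\equiv XGHy^6$. So $Y\mid XGH(x^6\Psi+y^6)$, hence $Y\mid x^6\Psi+y^6$, hence $y^6\in(x^6,y^{15})$, which is false.

So exactly one factor $\varpi$ is needed at level $1$. The reason is that for the special value $\sigma=t$ the single form $Yp+Xr$ sees all four conditions at once.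
\end{example}

\subsection{Transfer between $B_V$ and the modules $E(a)$}

From null elements to $J^{[q]}$ the passage is direct; rounding $q/3$ up costs the factor $zw$.

\begin{lemma}\label{lem:up}
Let $V$ be a localization of $k[s]$, let $e$ be odd, and suppose that $\sigma=s^q$ and $1+\sigma$ are units of $V$. If $\gamma\in V[x,y]$ and $\gamma\xi_e$ is null over $(V,s^q)$, then $\gamma\,zw\,U^q\in J^{[q]}B_V$.
\end{lemma}

\begin{proof}
Let $a=a_e$, so $3a=q+1$, and take a solution $(p,r)$ of \eqref{eq:system}. In $R_V$ we have $X^a=x^{5q+5}$, $Y^a=y^{5q+5}$, $G^a=z^{q+1}$, $H^a=w^{q+1}$ and $\gamma(GH)^ay^{3q}=\gamma\,zw\,(zwy^3)^q$. So \eqref{eq:ringsystem} holds with $g=\gamma\,zw\,(zwy^3)^q$, and $g\tau_1=\gamma\,zw\,U^q$ lies in $N_q$ by Lemma~\ref{lem:member}(b).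
\end{proof}

In the other direction we start from an arbitrary multiplier $C\in B_V$, as the definition of tight closure requires, and must replace it by a form in $k[x,y]$ that does not depend on $q$. We remove in turn the variables $T_1,T_2$, the variables $z,w$, and the variable $s$. The last step matters most: $C$ may be divisible by powers of $\pi$, and these must not be mistaken for the powers of $\pi^q$ that we are counting.

\begin{lemma}\label{lem:down}
Let $V=k[s]_{(s+t^2)}$, $\pi=s+t^2$ and $0\ne C\in B_V$. There are a nonzero homogeneous $\gamma\in k[x,y]$ and an integer $e_0$, depending only on $C$, such that for all odd $e\ge e_0$ and all $M\ge0$ the following holds with $q=2^e$: if $C\pi^{Mq}U^q\in J^{[q]}B_V$, then $\varpi^M\gamma\,\xi_e$ is null over $O$.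
\end{lemma}

\begin{proof}
\emph{Choice of $\gamma$ and $e_0$.} Write $C=\sum C_\mu T^\mu$ and choose $\mu$ with $C_\mu\ne0$. The domain $R_V$ is integral over $V[x,y]$. The constant term of a monic equation of minimal degree for $C_\mu$ over $V[x,y]$ is nonzero, since otherwise $C_\mu$ could be canceled, and it is a multiple of $C_\mu$ in $R_V$. Multiplying it by a unit of $V$, we obtain a multiple $c_1$ of $C_\mu$ with $0\ne c_1\in k[s][x,y]$. Write $x^5y^5c_1=\sum_ls^lc_{(l)}$ with $c_{(l)}\in k[x,y]$. Fix $l_0$ with $c_{(l_0)}\ne0$, and let $\gamma$ be a nonzero homogeneous component of $c_{(l_0)}$. Choose $e_0$ with $2^{e_0}>\deg_TC$ and $2^{e_0}>\deg_sc_1$.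

Now let $e\ge e_0$ be odd, $a=a_e$, $\sigma=s^q$, and assume $C\pi^{Mq}U^q\in J^{[q]}B_V$.

\emph{Removing $T_1,T_2$.} By Lemma~\ref{lem:member}(a), $C_\mu\pi^{Mq}(zwy^3)^q\tau_1\in N_q$, and the same holds with the multiple $c_1$ in place of $C_\mu$. By Lemma~\ref{lem:member}(b) there are $p,r\in R_V$ satisfying \eqref{eq:ringsystem} with $g=c_1\pi^{Mq}(zwy^3)^q$.

\emph{Removing $z,w$.} Since $q=2+3(a-1)$, we have $z^q=z^2G^{a-1}$ and $w^q=w^2H^{a-1}$. Taking the coefficient of $z^2w^2$ in the basis $z^iw^j$ is a $V[x,y]$-linear map $R_V\to V[x,y]$. For $f_{ij}\in V[x,y]$, the coefficient of $z^2w^2$ in $z^q\sum f_{ij}z^iw^j=G^{a-1}\sum f_{ij}z^{i+2}w^j$ is $G^{a-1}f_{02}$, because $z^3=G$ and $z^4=Gz$; symmetrically, in $w^q\sum f_{ij}z^iw^j$ it is $H^{a-1}f_{20}$. Moreover $g=c_1\pi^{Mq}(GH)^{a-1}y^{3q}z^2w^2$. So the coefficients $p',r'\in V[x,y]$ of $z^2w^2$ in $p,r$ satisfy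
\begin{gather*}
x^{5q}\mid p',\qquad G^{a-1}\mid p'+r',\qquad H^{a-1}\mid p'+\sigma r',\\
y^{5q}\mid x^{3q}r'+c_1\pi^{Mq}(GH)^{a-1}y^{3q}.
\end{gather*}
Multiply by $x^5y^5GH$ and recall $X^a=x^{5q+5}$, $Y^a=y^{5q+5}$. The pair $(p'',r'')=x^5y^5GH\,(p',r')$ solves \eqref{eq:system} over $V$ with $x^5y^5c_1\pi^{Mq}$ in place of $\gamma$. As $e$ is odd, $t^{2q}=t^4=t$, so $\pi^q=s^q+t^{2q}=\sigma+t=\varpi$.

\emph{Removing $s$.} The element $\sigma=s^q$ is transcendental over $k$. We claim that $O=k[\sigma]_{(\sigma+t)}$ is a subring of $V$ and $V=\bigoplus_{l=0}^{q-1}s^lO$. We have $k[s]=\bigoplus_{l=0}^{q-1}s^lk[\sigma]$, so it suffices to show that inverting $k[\sigma]\setminus(\sigma+t)$ in $k[s]$ yields $V$. If $F(\sigma)\notin(\sigma+t)$, then the value of $F(s^q)$ at $s=t^2$ is $F(t)\neq0$, so $F(\sigma)$ is a unit of $V$. If $g\in k[s]\setminus(\pi)$, then $g^q\in k[\sigma]$, and $g^q\notin(\sigma+t)$ because $\pi^q\mid g^q$ would give $\pi\mid g$; so $g^q$, and with it $g$, becomes a unit. This proves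 the claim.

The polynomials $X,Y,G,H,x^{3q},y^{3q}$ have coefficients in $k$, and $\sigma,\varpi\in O$. So each condition in \eqref{eq:system} passes to the components with respect to $V[x,y]=\bigoplus_l s^lO[x,y]$. Since $q>\deg_sc_1$, the components of $x^5y^5c_1\varpi^M$ are the $\varpi^Mc_{(l)}$. The $s^{l_0}$-components of $p'',r''$ therefore solve \eqref{eq:system} over $O$ with $\varpi^Mc_{(l_0)}$ in place of $\gamma$, and their homogeneous components of degree $30a+\deg\gamma$ solve it with $\varpi^M\gamma$ in place of $\gamma$. By Lemma~\ref{lem:null}, $\varpi^M\gamma\,\xi_e$ is null over $O$.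
\end{proof}

\section{Passing between levels, and the upper bound}\label{sec:upper}

Let $(S,\sigma)$ and $D$ be as before. We want maps that lower the exponent $a$ in $E_D(a)$, so as to reach $E_D(0)=D^2$, where nullity is read off from monomials.

\subsection{The matrices $b_i$}

Fix $i\ge0$ and put $h=2^i$, $\alpha=X^h$, $\beta=Y^h$, $\rho=t_i$. In characteristic $2$ we have $G^h=\alpha+\beta$ and $H^h=\alpha+\rho\beta$, so $X^h,Y^h,G^h,H^h$ are again linear forms, now in $\alpha,\beta$. To $F=X,Y,G,H$ belong the linear forms $\ell_F=p,\ r,\ p+r,\ p+\sigma r$ in $v=(p,r)$. Suppose that a $2\times2$ matrix $b$ has the following property for each $F$: modulo $F^h$, both components of $bv$ are multiples of $\ell_F(v)$, and $\ell_F(bv)\equiv 0$. For $v\in E_D(a)$ with $a\le h$, the vector $bv$ is then divisible by each $F^a$, while $\ell_F(bv)$ is divisible by $F^h$; so $\Delta^{-a}bv\in E_D(h-a)$. Thus $b$ exchanges the exponents $a$ and $h-a$. By \eqref{eq:asum} it exchanges $a_{i+1}$ and $a_i$. This explains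 the cube roots in the definition of $R_V$: if $a=\theta\cdot 2^{i+1}$, then $h-a=(1-2\theta)2^i$, and $\theta=1/3$ is the fixed point of $\theta\mapsto1-2\theta$.

To find $b$, we look for a matrix with equal diagonal entries $\lambda$ and off-diagonal entries $\mu$ (first row) and $\nu$ (second row), all quadratic forms in $\alpha,\beta$, which kills the vectors $(0,1)$, $(1,0)$, $(1,1)$, $(\sigma,1)$ modulo $\alpha$, $\beta$, $\alpha+\beta$, $\alpha+\rho\beta$ respectively. The first two conditions give $\lambda=\lambda_0\alpha\beta$, $\mu=\alpha(\mu_1\alpha+\mu_2\beta)$, $\nu=\beta(\nu_1\alpha+\nu_2\beta)$. The last two give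
\[
\mu_1+\mu_2=\lambda_0=\nu_1+\nu_2,\qquad \rho\mu_1+\mu_2=\sigma\lambda_0,\qquad \sigma(\rho\nu_1+\nu_2)=\rho\lambda_0 .
\]
With $\lambda_0=1+\rho$ the solution is
\[
b_i=\begin{pmatrix}(1+\rho)\alpha\beta & \alpha\bigl((1+\sigma)\alpha+(\sigma+\rho)\beta\bigr)\\[2pt] \sigma^{-1}\beta\bigl((\sigma+\rho)\alpha+\rho(1+\sigma)\beta\bigr)&(1+\rho)\alpha\beta\end{pmatrix},
\]
where $\alpha=X^{2^i}$, $\beta=Y^{2^i}$, $\rho=t_i$. We take this as the definition of $b_i$.

\begin{lemma}\label{lem:b}
Let $i\ge0$ and $h=2^i$.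
\begin{enumerate}
\item[(a)] $b_i^2=\frac{1+\sigma}{\sigma}(\sigma+t_i)\,\Delta^h\cdot\mathrm{Id}$.
\item[(b)] If $0\le a\le h$, then $v\mapsto\Delta^{-a}b_iv$ maps $E_D(a)$ into $E_D(h-a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The off-diagonal entries of $b_i^2$ are $2\lambda\mu=2\lambda\nu=0$, so $b_i^2=(\lambda^2+\mu\nu)\,\mathrm{Id}$, and
\[
\frac{\sigma(\lambda^2+\mu\nu)}{\alpha\beta}=\sigma(1+\rho)^2\alpha\beta+\bigl((1+\sigma)\alpha+(\sigma+\rho)\beta\bigr)\bigl((\sigma+\rho)\alpha+\rho(1+\sigma)\beta\bigr).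
\]
The coefficient of $\alpha^2$ is $(1+\sigma)(\sigma+\rho)$, and that of $\beta^2$ is $\rho(1+\sigma)(\sigma+\rho)$. The coefficient of $\alpha\beta$ is
\[
\sigma(1+\rho)^2+\rho(1+\sigma)^2+(\sigma+\rho)^2=\sigma+\rho+\sigma^2+\rho^2+\sigma^2\rho+\sigma\rho^2=(1+\rho)(1+\sigma)(\sigma+\rho).
\]
So the right side is $(1+\sigma)(\sigma+\rho)(\alpha+\beta)(\alpha+\rho\beta)$, and $\alpha\beta(\alpha+\beta)(\alpha+\rho\beta)=\Delta^h$.

(b) Let $(p,r)\in E_D(a)$ and $(P,Q)=b_i(p,r)$, that is,
\begin{align*}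
P&=(1+\rho)\alpha\beta\,p+\alpha\bigl((1+\sigma)\alpha+(\sigma+\rho)\beta\bigr)r,\\
Q&=\sigma^{-1}\beta\bigl((\sigma+\rho)\alpha+\rho(1+\sigma)\beta\bigr)p+(1+\rho)\alpha\beta\,r .
\end{align*}
We go through the four forms; each time we use $a\le h$.
\begin{itemize}
\item $X^h\mid P$. Modulo $X^h$, $Q\equiv\sigma^{-1}\rho(1+\sigma)\beta^2p$, so $X^a\mid Q$.
\item $Y^h\mid Q$. Modulo $Y^h$, $P\equiv(1+\sigma)\alpha^2r$, so $Y^a\mid P$.
\item In $P+Q$ the coefficient of $\alpha\beta p$ is $1+\rho+\sigma^{-1}(\sigma+\rho)=\sigma^{-1}\rho(1+\sigma)$, and that of $\alpha\beta r$ is $\sigma+\rho+1+\rho=1+\sigma$. Hence $P+Q=(1+\sigma)(\alpha+\beta)(\sigma^{-1}\rho\beta p+\alpha r)$ and $G^h\mid P+Q$. Modulo $G^h$ we have $\beta\equiv\alpha$ and $P\equiv(1+\rho)\alpha^2(p+r)$. So $G^a\mid P$, and then $G^a\mid Q$.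
\item In $P+\sigma Q$ the coefficient of $\alpha\beta p$ is $1+\rho+\sigma+\rho=1+\sigma$, and that of $\alpha\beta r$ is $\sigma+\rho+\sigma(1+\rho)=\rho(1+\sigma)$. Hence $P+\sigma Q=(1+\sigma)(\alpha+\rho\beta)(\beta p+\alpha r)$ and $H^h\mid P+\sigma Q$. Modulo $H^h$ we have $\alpha\equiv\rho\beta$ and, as $(1+\sigma)\rho+\sigma+\rho=\sigma(1+\rho)$, $P\equiv\rho(1+\rho)\beta^2(p+\sigma r)$. So $H^a\mid P$, and then $H^a\mid Q$ because $\sigma$ is a unit.
\end{itemize}
By (C1), $\Delta^a$ divides $P$ and $Q$. Let $(P',Q')=\Delta^{-a}(P,Q)$. For each $F\in\{X,Y,G,H\}$ we have $F^h\mid\Delta^a\ell_F(P',Q')$, hence $F^{h-a}\mid(\Delta/F)^a\ell_F(P',Q')$, hence $F^{h-a}\mid\ell_F(P',Q')$ by (C1).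
\end{proof}

By Lemma~\ref{lem:b} and \eqref{eq:asum} we have $S$-linear maps
\[
\varphi_i=\Delta^{-a_{i+1}}b_i\colon E_D(a_{i+1})\to E_D(a_i),\qquad \psi_i=\Delta^{-a_i}b_i\colon E_D(a_i)\to E_D(a_{i+1}),
\]
with
\begin{equation}\label{eq:roundtrip}
\psi_i\varphi_i=\tfrac{1+\sigma}{\sigma}(\sigma+t_i).
\end{equation}
They are given by the same formula for all $D$, so they take null elements to null elements. The entries of $b_i$ have degree $30\cdot2^i$ and $\deg\Delta=60$. Since $30\cdot2^i-60a_{i+1}=30a_i-30a_{i+1}$,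
\begin{equation}\label{eq:degree}
\varphi_i \text{ takes elements of degree } 30a_{i+1}+\kappa \text{ to elements of degree } 30a_i+\kappa .
\end{equation}

\subsection{The upper bound}

\begin{proposition}\label{prop:upper}
For $e$ odd, $\prod_{i=0}^{e-1}(\sigma+t_i)\cdot\xi_e$ is null.
\end{proposition}

\begin{proof}
By \eqref{eq:degree}, $\zeta=\varphi_0\cdots\varphi_{e-1}\xi_e\in E_{xy}(0)=S[x,y]_{xy}^2$ is homogeneous of degree $0$. Its components are $S$-linear combinations of powers $(x/y)^n$, $n\in\mathbb Z$, so they lie in $S[x,y]_x+S[x,y]_y$ by (C3). Since $E_x(0)=S[x,y]_x^2$ and $E_y(0)=S[x,y]_y^2$, $\zeta$ is null. Hence $\psi_{e-1}\cdots\psi_0\zeta$ is null. By \eqref{eq:roundtrip} this element is $\prod_{i<e}(\sigma+t_i)\cdot\xi_e$ times the unit $((1+\sigma)/\sigma)^e$.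
\end{proof}

For $e=1$ the proof produces the solution in Example~\ref{ex:e1}. We have
\[
\varphi_0\xi_1=\bigl((1+\sigma)(x/y)^9+(\sigma+t)(y/x)^6,\ t^2(y/x)^6\bigr),
\]
the part in $S[x,y]_y^2$ is $\bigl((1+\sigma)(x/y)^9,0\bigr)$, and $\frac{\sigma}{1+\sigma}b_0$ takes it to the pair $(p,r)$ given there.

\begin{remark}\label{rem:F4}
In the proofs of Lemma~\ref{lem:b} and Proposition~\ref{prop:upper} the only property of $t$ used is $t\ne0,1$, through (C1). The equation $t^2+t+1=0$ enters afterwards, in two ways. The sequence $t_i$ takes only two values, so one element $f$ makes all factors $\sigma+t_i$ units. And the value $t$ recurs at every even $i$, so the multiplicity of $\sigma+t$ in the product grows with $e$.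
\end{remark}

\section{The lower bound}\label{sec:lower}

In this section $S=O$, and a bar denotes reduction modulo $\varpi=\sigma+t$. We write $\bar E(a)$, with the same subscripts, for the modules $E(a)$ formed with $(S,\sigma)=(k,t)$; reduction maps $E_D(a)$ into the corresponding $\bar E(a)$. For $e=2j+1$, Proposition~\ref{prop:upper} says that $\varpi^{j+1}\xi_e$ is null, since $\sigma+t^2$ is a unit and there are $j+1$ even indices $i<e$. We must show that this exponent cannot be lowered by more than a bounded amount when $\xi_e$ is multiplied by a fixed form $\gamma$. The plan is to descend through the levels, trading one factor $\varpi$ for each even step, and to show that the element reached when the factors are used up is not null modulo $\varpi$.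

\subsection{Reduction modulo $\varpi$}

For $h=2^i$ let $m_i=(X^h,Y^h)^{T}$, a column, and $m_i^\perp=(Y^h,X^h)$, a row. We substitute $\sigma=t$ in $b_i$. For $i$ even, $\rho=t$, so $\sigma+\rho=0$, $1+\rho=1+\sigma=t^2$ and $\sigma^{-1}\rho(1+\sigma)=t^2$. For $i$ odd, $\rho=t^2$, so $1+\rho=t$, $1+\sigma=t^2$, $\sigma+\rho=1$, $\sigma^{-1}=t^2$ and $\sigma^{-1}\rho(1+\sigma)=1$. Hence
\begin{equation}\label{eq:bbar}
\bar b_i=t^2\,m_i\,m_i^\perp\ \ (i\text{ even}),\qquad
\bar b_i=\begin{pmatrix}tX^hY^h&X^h(t^2X^h+Y^h)\\ Y^h(t^2X^h+Y^h)&tX^hY^h\end{pmatrix}\ \ (i\text{ odd}).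
\end{equation}
At even levels $\bar b_i$ has rank one and factors through the row $m_i^\perp$, which is the form $\Phi$ of Example~\ref{ex:e1} with $X,Y$ replaced by $X^h,Y^h$.

\begin{lemma}\label{lem:row}
Let $i$ be even, $h=2^i$, $a=a_{i+1}$, and let $\bar D$ be one of $k[x,y]$, $k[x,y]_x$, $k[x,y]_y$. If $v\in\bar E_{\bar D}(a)$, then $\Delta^a\mid m_i^\perp v$ in $\bar D$.
\end{lemma}

\begin{proof}
Let $v=(v_1,v_2)$. By \eqref{eq:asum}, $a\le h$. So $m_i^\perp v=Y^hv_1+X^hv_2$ is divisible by $X^a$ and by $Y^a$. Since $i$ is even, $H^h=X^h+tY^h$, and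
\[
m_i^\perp v=Y^h(v_1+v_2)+G^hv_2=Y^h(v_1+tv_2)+H^hv_2
\]
is divisible by $G^a$ and by $H^a$. Now use (C1).
\end{proof}

Consequently, if $\zeta\in E_{xy}(a_{i+1})$ is null with $i$ even, then the Laurent polynomial $\Delta^{-a_{i+1}}m_i^\perp\bar\zeta$ lies in $k[x,y]_x+k[x,y]_y$. This is our test for nullity.

\subsection{Canceling one factor $\varpi$}

If $\varpi\zeta$ is null, $\zeta$ need not be null, as $\xi_1$ shows. But in low degree one factor $\varpi$ can be canceled at the price of descending one even step. The point is that the decomposition of $\varpi\zeta$ reduces modulo $\varpi$ to a polynomial vector, on which $m_i^\perp$ vanishes for reasons of degree.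

\begin{lemma}\label{lem:cancel}
Let $i$ be even, $h=2^i$, $a=a_{i+1}$, and let $\zeta\in E_{xy}(a)$ be homogeneous of degree $d<15(4a-h)$. If $\varpi\zeta$ is null, then $\varphi_i\zeta$ is null.
\end{lemma}

\begin{proof}
Write $\varpi\zeta=\zeta_x+\zeta_y$ with $\zeta_x\in E_x(a)$ and $\zeta_y\in E_y(a)$ homogeneous of degree $d$. Modulo $\varpi$ we get $\bar\zeta_x=\bar\zeta_y=:v$, and $v\in k[x,y]^2$ by (C3). By (C2), the conditions for $Y,G,H$ descend from $k[x,y]_x$ to $k[x,y]$, and the condition for $X$ descends from $k[x,y]_y$; so $v\in\bar E_{k[x,y]}(a)$. By Lemma~\ref{lem:row}, $\Delta^a\mid m_i^\perp v$ in $k[x,y]$. But $m_i^\perp v$ is homogeneous of degree $15h+d<60a=\deg\Delta^a$. So $m_i^\perp v=0$, and $\bar b_iv=0$ by \eqref{eq:bbar}.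

Hence $b_i\zeta_x=\Delta^a\varphi_i\zeta_x$ is divisible by $\varpi$ in $O[x,y]_x^2$. As $\varpi$ is a prime that divides none of $X,Y,G,H$, it divides $\varphi_i\zeta_x$, and the divisibility conditions that define $E_x(a_i)$ survive division by $\varpi$. So $\varpi^{-1}\varphi_i\zeta_x\in E_x(a_i)$. The same argument over $O[x,y]_y$ gives $\varpi^{-1}\varphi_i\zeta_y\in E_y(a_i)$. The sum of these two elements is $\varphi_i\zeta$.
\end{proof}

\subsection{Transporting the test}

After several descents we apply the test of Lemma~\ref{lem:row} at a low level, and we need to express the result in terms of $\xi_e$. Since $\bar b_i$ factors through $m_i^\perp$ for $i$ even, the row $m_{i-2}^\perp\bar b_{i-1}\bar b_i$ is a polynomial multiple of $m_i^\perp$. The multiple consists of the power of $\Delta$ that $\varphi$ divides out and a power of one further form,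
\[
\Lambda=X+t^2Y ;
\]
up to scalars, $X,Y,G,H,\Lambda$ are the five linear forms in $X,Y$ over $\mathbb F_4$.

\begin{lemma}\label{lem:transport}
Let $i\ge2$ be even and $g=2^{i-2}$. Then $m_{i-2}^\perp\,\bar b_{i-1}\,\bar b_i=t\,\Delta^{2g}\Lambda^{g}\,m_i^\perp$.
\end{lemma}

\begin{proof}
Put $\alpha=X^g$, $\beta=Y^g$. By \eqref{eq:bbar},
\[
\bar b_{i-1}m_i=\begin{pmatrix}t\alpha^2\beta^2&t^2\alpha^4+\alpha^2\beta^2\\ t^2\alpha^2\beta^2+\beta^4&t\alpha^2\beta^2\end{pmatrix}\begin{pmatrix}\alpha^4\\ \beta^4\end{pmatrix}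
=\begin{pmatrix}t\alpha^6\beta^2+t^2\alpha^4\beta^4+\alpha^2\beta^6\\ t^2\alpha^6\beta^2+\alpha^4\beta^4+t\alpha^2\beta^6\end{pmatrix}.
\]
Multiplying on the left by $m_{i-2}^\perp=(\beta,\alpha)$ gives
\begin{align*}
m_{i-2}^\perp\bar b_{i-1}m_i&=\alpha^2\beta^2\bigl(t^2\alpha^5+t\alpha^4\beta+\alpha^3\beta^2+t^2\alpha^2\beta^3+t\alpha\beta^4+\beta^5\bigr)\\
&=\alpha^2\beta^2\bigl(\alpha^4+t\alpha^2\beta^2+t^2\beta^4\bigr)\bigl(t^2\alpha+t\beta\bigr).
\end{align*}
Here $\alpha^4+t\alpha^2\beta^2+t^2\beta^4=(\alpha^2+\beta^2)(\alpha^2+t^2\beta^2)=(\alpha+\beta)^2(\alpha+t\beta)^2$ and $t^2\alpha+t\beta=t^2(\alpha+t^2\beta)$. As $g$ is a power of $4$, we have $t^g=t$, so $\alpha\beta(\alpha+\beta)(\alpha+t\beta)=\Delta^g$ and $\alpha+t^2\beta=\Lambda^g$. Thus $m_{i-2}^\perp\bar b_{i-1}m_i=t^2\Delta^{2g}\Lambda^g$. Finally $\bar b_i=t^2m_im_i^\perp$ and $t^2\cdot t^2=t$.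
\end{proof}

\begin{example}[the case $e=3$]\label{ex:e3}
Here $q=8$, $a_3=3$ and $\xi_3=(0,(GH)^3(y/x)^{24})$ has degree $90$. We know that $\varpi^2\xi_3$ is null. We show that $\varpi\xi_3$ is not, so that the number of factors needed rises from one to two. Suppose $\varpi\xi_3$ is null. Lemma~\ref{lem:cancel} applies with $i=2$, $h=4$, $a=3$, since $90<15(12-4)=120$. So $\varphi_2\xi_3$ is null, and then $\varphi_1\varphi_2\xi_3=\Delta^{-1}\Delta^{-3}b_1b_2\xi_3\in E_{xy}(1)$ is null. By Lemma~\ref{lem:row} with $i=0$ and Lemma~\ref{lem:transport} with $i=2$, the element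
\[
\Delta^{-5}m_0^\perp\bar b_1\bar b_2\bar\xi_3=t\Delta^{-3}\Lambda\,X^4(GH)^3(y/x)^{24}=t\Lambda\,x^{-9}y^{-21}=t\,x^6y^{-21}+x^{-9}y^{-6}
\]
lies in $k[x,y]_x+k[x,y]_y$. The monomial $x^{-9}y^{-6}$ contradicts (C3).
\end{example}

The general case iterates this argument. The new point is to find a monomial with two negative exponents in a product of many powers of $\Lambda$, and to see that multiplication by $\gamma$ does not destroy it.

\begin{proposition}\label{prop:lower}
Let $e=2j+1$ and $0\le M\le j$, and let $0\ne\gamma\in k[x,y]$ be homogeneous of degree $\kappa<4^{j-M}$. Then $\varpi^M\gamma\,\xi_e$ is not null over $O$.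
\end{proposition}

\begin{proof}
Suppose that it is null. Let $h=4^j=2^{e-1}$, so $q=2h$ and $a_e=(2h+1)/3$.

\emph{Step 1: descent.} Put $\zeta^{(0)}=\gamma\xi_e$ and
\[
\zeta^{(l+1)}=\varphi_{e-2l-2}\,\varphi_{e-2l-1}\,\zeta^{(l)}\in E_{xy}(a_{e-2l-2})\qquad(0\le l<M);
\]
note $e-2l-2\ge1$. By \eqref{eq:degree}, $\zeta^{(l)}$ is homogeneous of degree $30a_{e-2l}+\kappa$. We claim that $\varpi^{M-l}\zeta^{(l)}$ is null for $0\le l\le M$. For $l=0$ this is the assumption. Let it hold for some $l<M$. We apply Lemma~\ref{lem:cancel} to $\varpi^{M-l-1}\zeta^{(l)}$ with the even index $i=e-2l-1=2(j-l)$. With $h_l=2^i=4^{j-l}$ and $a=a_{i+1}=(2h_l+1)/3$, the degree condition $30a+\kappa<15(4a-h_l)$ reads $\kappa<30a-15h_l=5h_l+10$. It holds because $\kappa<4^{j-M}\le h_l$. So $\varpi^{M-l-1}\varphi_{e-2l-1}\zeta^{(l)}$ is null, and applying $\varphi_{e-2l-2}$ gives the claim for $l+1$.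

\emph{Step 2: the test element.} Let $e'=e-2M\geq1$. By Step 1, $\zeta^{(M)}\in E_{xy}(a_{e'})$ is null. Lemma~\ref{lem:row} with the even index $e'-1$ gives
\begin{equation}\label{eq:chi}
\chi:=\Delta^{-a_{e'}}\,m_{e'-1}^\perp\,\overline{\zeta^{(M)}}\in k[x,y]_x+k[x,y]_y .
\end{equation}
We compute $\chi$. Lemma~\ref{lem:transport}, applied for $i=e'+1,e'+3,\dots,e-1$, that is, for $g=h/4^M,\dots,h/4$, gives
\[
m_{e'-1}^\perp\,\bar b_{e'}\cdots\bar b_{e-1}=t^M\,\Pi\cdot\prod_{l=1}^M\Delta^{2h/4^l}\cdot m_{e-1}^\perp,\qquad \Pi:=\prod_{l=1}^M\Lambda^{h/4^l}.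
\]
In $\zeta^{(M)}=\varphi_{e'}\cdots\varphi_{e-1}\gamma\xi_e$ the power of $\Delta$ divided out is $a_{e'+1}+\dots+a_e$. By \eqref{eq:asum}, the total power divided out in $\chi$ is
\[
a_e+\sum_{l=1}^M(a_{e-2l}+a_{e-2l+1})=a_e+\sum_{l=1}^M2^{e-2l}=a_e+\sum_{l=1}^M2h/4^l .
\]
Also $m_{e-1}^\perp\bar\xi_e=X^h(GH)^{a_e}(y/x)^{6h}$. Therefore
\[
\chi=t^M\gamma\,\Pi\,X^{h-a_e}Y^{-a_e}(y/x)^{6h}=t^M\gamma\,\Pi\,x^{-h-5}y^{-4h-5},
\]
because $15a_e=10h+5$, so that $15(h-a_e)-6h=-h-5$ and $-15a_e+6h=-4h-5$. By \eqref{eq:chi} and (C3), every monomial of $\gamma\Pi$ has $x$-exponent at least $h+5$ or $y$-exponent at least $4h+5$.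

\emph{Step 3: a monomial below both thresholds.} Each $h/4^l$ with $l\le M\le j$ is a power of $4$, so
\[
\Pi=\prod_{l=1}^M\bigl(x^{15h/4^l}+t^2y^{15h/4^l}\bigr).
\]
The expansion has one term for each subset $A\subseteq\{1,\dots,M\}$, with nonzero coefficient, $x$-exponent $15h\sum_{l\in A}4^{-l}$ and $y$-exponent $15h\sum_{l\notin A}4^{-l}$. The $x$-exponents are distinct multiples of $15\cdot4^{j-M}>\kappa$. The monomials of the form $\gamma$ are determined by their $x$-exponents, which lie in $[0,\kappa]$. So the products of a monomial of $\gamma$ and a term of $\Pi$ have pairwise distinct $x$-exponents, and no cancellation occurs in $\gamma\Pi$.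

Take a monomial $x^{\kappa_1}y^{\kappa_2}$ of $\gamma$, and let $A$ be the set of even $l\le M$. Since $15\sum_{m=1}^n16^{-m}=1-16^{-n}$, the corresponding monomial of $\gamma\Pi$ has
\begin{align*}
x\text{-exponent}&=h\bigl(1-16^{-\lfloor M/2\rfloor}\bigr)+\kappa_1\le h-4^{j-M}+\kappa_1<h,\\
y\text{-exponent}&=4h\bigl(1-16^{-\lceil M/2\rceil}\bigr)+\kappa_2\le4h-4^{j-M}+\kappa_2<4h .
\end{align*}
Here we used $16^{-\lfloor M/2\rfloor}\ge4^{-M}$, $4\cdot16^{-\lceil M/2\rceil}\ge4\cdot16^{-(M+1)/2}=4^{-M}$, and $\kappa_1,\kappa_2\le\kappa<4^{j-M}$. This contradicts the end of Step 2.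
\end{proof}

\begin{remark}\label{rem:sharp}
With $\gamma=1$ and $M=j$, Propositions~\ref{prop:upper} and~\ref{prop:lower} show that $j+1$ is the least exponent $n$ for which $\varpi^n\xi_{2j+1}$ is null over $O$. Some bound on $\deg\gamma$ is necessary: $x^{3q}\xi_e=(0,(GH)^{a_e}y^{3q})$ lies in $E_y(a_e)$ and so is null. The bound is harmless because in tight closure the multiplier is fixed while $q\to\infty$.
\end{remark}

\begin{remark}\label{rem:digits}
Step 3 explains the exponents $15$ and $3$. Divided by $15h$, the $x$- and $y$-exponents of a term of $\Pi$ are numbers with $M$ digits in base $4$, the digits being $0$ or $1$ and complementary. The thresholds, divided by $15h$, tend to $\frac1{15}=0.0101\ldots$ and $\frac4{15}=0.1010\ldots$ in base $4$. These expansions have complementary digits in $\{0,1\}$ and do not terminate, so their truncations after $M$ digits belong to a term of $\Pi$ and fall short of both limits, by a margin that absorbs $\gamma$. With $(y/x)^{4q}$ in place of $(y/x)^{3q}$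 in $\xi_e$, the thresholds would be $3h+5$ and $2h+5$. For $M\ge1$ and $h\ge16$ every term of $\Pi$ is divisible by $x^{15h/4}$ or $y^{15h/4}$, with $15h/4\ge 3h+5$, and the test would give no contradiction.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:global}]
The ring $B$ is finitely generated over $k$ by definition and a domain by Lemma~\ref{lem:domain}. We have $f=s(s^3+1)=s(s+1)(s+t)(s+t^2)$.

\emph{$U\in(JB_f)^*$.} Take $V=k[s]_f$, so $B_V=B_f$. Let $q=2^e$ with $e$ odd and $\sigma=s^q$. Then $f^q=\sigma^4+\sigma=\sigma(\sigma+1)(\sigma+t)(\sigma+t^2)$, so the four factors are units of $V$. By Proposition~\ref{prop:upper}, $\xi_e$ is null over $(V,s^q)$, and by Lemma~\ref{lem:up}, $zwU^q\in J^{[q]}B_f$. Squaring gives $z^2w^2U^{2q}\in J^{[2q]}B_f$. So $z^2w^2U^q\in J^{[q]}B_f$ for all $q=2^e\ge2$. Since $B_f$ is a domain and $z^2w^2\ne0$, we get $U\in(JB_f)^*$.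

\emph{$f^MU\notin J^*$.} Suppose $f^MU\in J^*$. Then there is $0\ne C\in B$ with $Cf^{Mq}U^q\in J^{[q]}$ for all $q\gg0$. Pass to $B_V\supseteq B$ with $V=k[s]_{(s+t^2)}$. There $f$ is a unit times $\pi=s+t^2$, so $C\pi^{Mq}U^q\in J^{[q]}B_V$ for all $q\gg0$. By Lemma~\ref{lem:down}, $\varpi^M\gamma\,\xi_e$ is null over $O$ for all large odd $e=2j+1$, with a form $\gamma\ne0$ independent of $e$. This contradicts Proposition~\ref{prop:lower} as soon as $j\ge M$ and $4^{j-M}>\deg\gamma$.

The inclusion $J^*B_f\subseteq(JB_f)^*$ always holds, and $U\notin J^*B_f$ by Lemma~\ref{lem:growth}(b).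
\end{proof}

For the local statement we must make sure that passing from $B_V$ to $L$ creates no new memberships. A grading does this.

\begin{lemma}\label{lem:contract}
Let $V$, $\pi$, $L$ be as in Theorem~\ref{thm:local}. Then $J^{[q]}L\cap B_V=J^{[q]}B_V$ for all $q$.
\end{lemma}

\begin{proof}
Grade $B_V$ by $\deg V=0$, $\deg x=\deg y=1$, $\deg z=\deg w=5$, $\deg T_1=1$, $\deg T_2=4$. The two relations are homogeneous of degree $15$. The two generators of $J$ that are not monomials are homogeneous of degree $9$. So $\mathfrak a=J^{[q]}B_V$ is a homogeneous ideal. The part of degree $0$ of $B_V$ is the local ring $V$, and $L$ is the localization at $\mathfrak n=\pi B_V+(B_V)_+$. Let $u\in\mathfrak aL\cap B_V$, so $\delta u\in\mathfrak a$ for some $\delta\notin\mathfrak n$. The component $\delta_0$ of degree $0$ is a unit of $V$. The lowest component of $\delta u$ is $\delta_0$ times the lowest component $u'$ of $u$, and it lies in $\mathfrak a$; so $u'\in\mathfrak a$. Then $\delta(u-u')\in\mathfrak a$,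 and induction on the number of components gives $u\in\mathfrak a$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
The ring $L$ is a localization of the domain $B$ at a prime ideal, so it is a local domain essentially of finite type over $k$.

(1) Let $e$ be odd and $\sigma=s^q$. In $V$ we have $\sigma+t=\pi^q$, so $\sigma$ has residue $t$, and $\sigma$, $1+\sigma$, $\sigma+t^2$ are units. There are $(e+1)/2$ even indices $i<e$, so $\prod_{i<e}(\sigma+t_i)$ is a unit times $\pi^{q(e+1)/2}$. By Proposition~\ref{prop:upper} and Lemma~\ref{lem:up},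
\begin{equation}\label{eq:upperL}
zw\,\pi^{q(e+1)/2}U^q\in J^{[q]}B_V\qquad(e\text{ odd}).
\end{equation}
If $e\ge2$ is even, we square \eqref{eq:upperL} for $q/2=2^{e-1}$ and get $z^2w^2\pi^{qe/2}U^q\in J^{[q]}B_V$. In both cases $n_c(q)\le\frac q2(e+1)$ for $0\ne c\in z^2w^2L$.

(2) Every element of $L$ is a unit times an element of $B_V$, and $n_c(q)$ does not change when $c$ is multiplied by a unit. So let $0\ne c\in B_V$. Let $\gamma$ and $e_0$ be attached to $C=c$ by Lemma~\ref{lem:down}, and choose an integer $K_0\ge0$ with $4^{K_0}>\deg\gamma$. Let $e=2j+1\ge e_0$ with $j\ge K_0$, and put $M=j-K_0$. By Proposition~\ref{prop:lower}, $\varpi^M\gamma\,\xi_e$ is not null. So $c\,\pi^{Mq}U^q\notin J^{[q]}B_V$ by Lemma~\ref{lem:down}, and $c\,\pi^{Mq}U^q\notin J^{[q]}L$ by Lemma~\ref{lem:contract}. Hence $n_c(q)>q\left(\frac{e-1}2-K_0\right)$ for large odd $e$.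

For $e$ even, $c\,\pi^nU^q\in J^{[q]}L$ implies $c^2\pi^{2n}U^{2q}\in J^{[2q]}L$, so $n_c(q)\ge\frac12n_{c^2}(2q)$. Let $K_1$ be the constant $K_0$ obtained for $c^2\neq0$. The odd case, applied to $2q=2^{e+1}$, gives $n_c(q)>q\left(\frac e2-K_1\right)$ for large even $e$. So (2) holds with $K=\max\{K_0+\frac12,K_1\}$.

\emph{Consequences.} The asymptotic formula combines (1) and (2). By (1), $n_{z^2w^2}(q)<\infty$ for all $q\ge2$, so $U\in(JL_\pi)^*$ by Lemma~\ref{lem:growth}(a). By (2), for every $c\ne0$ and every $M$ we have $n_c(q)>Mq$ for all large $q$, so $\pi^MU\notin(JL)^*$ by Lemma~\ref{lem:growth}(b). If the ideals $J^{[q]}L$ had linear growth of primary decompositions with constant $N$, then (1) and Lemma~\ref{lem:growth}(c) would give $n_{z^2w^2}(q)\le Nq$ for all $q\ge2$, contradicting (2).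
\end{proof}

\begin{thebibliography}{9}

\bibitem{Fsing}
\emph{F-Singularities: A Commutative Algebra Approach},
\texttt{https://www.math.purdue.edu/\textasciitilde{}ma326/F-singularitiesBook.pdf}.

\end{thebibliography}
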